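\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\title{The greedy random walk on the ladder is recurrent}

\begin{abstract}
The greedy random walk crosses a uniformly chosen untraversed edge at its current vertex whenever there is one, and otherwise moves to a uniformly chosen neighbor. We prove that on the ladder $\mathbb Z\times\mathbb Z_2$ it almost surely visits every vertex infinitely often, also when finitely many edges are declared traversed in advance. For the walk without such edges, started in column $0$, the probability of reaching column $N$ before column $-b$ is at most $9(b/N)^{1/4}$ for integers $N\ge b\ge 1$. The proof compares the displacement of the walk with the drift collected on first traversals of edges, and bounds this drift by pairing local trajectories. We also treat the strips $\mathbb Z\times F$ in which $F$ is finite, simple and connected with all degrees even: there, almost surely, the walk visits every vertex infinitely often if $|V(F)|$ is even, and every vertex only finitely often if $|V(F)|$ is odd.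
\end{abstract}

\section{The question and the results}

\subsection*{The walk}
Let $G=(V,E)$ be a connected, locally finite graph, and let $H_0\subset E$ be a finite set of edges, the \emph{initial trace}, which we regard as already traversed at time $0$. Unless we say otherwise, $H_0=\emptyset$. The \emph{greedy random walk} (GRW) is the sequence $X_0,X_1,X_2,\dots$ of vertices defined as follows. Put
\[
H_t=H_0\cup\bigl\{\{X_s,X_{s+1}\}:0\le s<t\bigr\},\qquad
J_t(v)=\{e\in E: v\in e,\ e\notin H_t\},
\]
so that $H_t$ is the set of edges traversed up to time $t$ and $J_t(v)$ is the set of untraversed edges at $v$. Given $X_0,\dots,X_t$, if $J_t(X_t)\ne\emptyset$, the walk crosses an edge chosen uniformly from $J_t(X_t)$; if $J_t(X_t)=\emptyset$, it moves to a uniformly chosen neighbor of $X_t$. In the first case the step from $t$ to $t+1$, and also the time $t$, is called \emph{greedy}. Greedy steps are exactly the steps that cross an edge not in $H_t$. The walk is \emph{recurrent} if it almost surely returns to its starting vertex infinitely often.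

Two effects compete. Where everything has been explored, the walk moves like simple random walk; at the boundary of the explored region, untraversed edges tend to pull it outward. On $\mathbb Z$ the pull wins trivially: after the first step the only untraversed edge at the current vertex is the one ahead, so the walk never turns around.

The next graph to try is the \emph{ladder} $\mathbb Z\times\mathbb Z_2$, with vertices $(n,i)$, $n\in\mathbb Z$, $i\in\{0,1\}$, and with edges $\{(n,i),(n+1,i)\}$ and $\{(n,0),(n,1)\}$. All its vertices have degree $3$. A vertex that has not been seen before can be entered and left once along fresh edges; when it is entered through its third edge, the greedy walk finds nothing untraversed there and becomes, for the moment, a simple random walk. So runs of greedy steps can break off near the boundary of the explored region, and one may guess that the walk comes back. The problem of showing that the GRW on the ladder is recurrent is listed among the open questions in \cite{GRW}. We prove that it is.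

\begin{theorem}\label{thm:ladder}
Let $H_0$ be any finite set of edges of the ladder $\mathbb Z\times\mathbb Z_2$. The GRW with initial trace $H_0$, from any starting vertex, almost surely visits every vertex infinitely often. In particular, for $H_0=\emptyset$, the GRW on the ladder is recurrent.
\end{theorem}

The idea is as follows. Non-greedy steps have no horizontal drift, so a walk that escapes to the right must be carried there by first traversals of edges: per column, the signed sum of first traversals of horizontal edges would have to be at least $1$ on average. A local pairing of trajectories shows that it is at most $\frac34$.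

Finiteness of $H_0$ cannot be dropped in Theorem~\ref{thm:ladder}: if, with the same transition rule, all edges $\{(n,0),(n,1)\}$ were declared traversed, then the walk would behave as on $\mathbb Z$, running forever in one direction along its row.

The same argument, applied without passing to a limit, gives a rate. Call $\{n\}\times\mathbb Z_2$ \emph{column} $n$.

\begin{theorem}\label{thm:rate}
For the GRW on the ladder with $H_0=\emptyset$, started in column $0$, and for integers $N\ge b\ge1$, the probability of hitting column $N$ before column $-b$ is at most $9(b/N)^{1/4}$.
\end{theorem}

Recurrence is not automatic on strips. For a finite graph $F$ let $\mathbb Z\times F$ have vertices $(n,f)$, $n\in\mathbb Z$, $f\in V(F)$, with \emph{horizontal} edges $\{(n,f),(n+1,f)\}$ and \emph{vertical} edges $\{(n,f),(n,f')\}$ for $\{f,f'\}\in E(F)$.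

\begin{theorem}\label{thm:even}
Let $F$ be a finite connected simple graph with all degrees even, and let $k=|V(F)|$. The GRW on $\mathbb Z\times F$ with $H_0=\emptyset$ almost surely visits every vertex only finitely often if $k$ is odd, and almost surely visits every vertex infinitely often if $k$ is even.
\end{theorem}

When $F$ is a single vertex this is the example $\mathbb Z$; for cycles it says that the GRW on $\mathbb Z\times\mathbb Z_m$, $m\ge3$, is recurrent if and only if $m$ is even. The ladder has odd degrees and is not covered by Theorem~\ref{thm:even}, whose proof rests on parity and is of a different kind.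

Section~\ref{sec:strips} collects what all three theorems share. Sections~\ref{sec:idea}--\ref{sec:proof} prove Theorem~\ref{thm:ladder}, Section~\ref{sec:rate} proves Theorem~\ref{thm:rate}, and Section~\ref{sec:even} proves Theorem~\ref{thm:even}.

\section{General facts on strips}\label{sec:strips}

Throughout, $F$ is a finite connected simple graph and the walk lives on $\mathbb Z\times F$; for the ladder, $F$ is a single edge. The \emph{column} of $v=(n,f)$ is $x(v)=n$. We write $x_t=x(X_t)$ and $\mathcal F_t=\sigma(X_0,\dots,X_t)$. Fix an integer $K\ge0$ such that the starting vertex and all endpoints of edges in $H_0$ lie in columns $-K,\dots,K$. Fix also an integer $a<-K$. For integers $R>K$ let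
\[
T_R=\inf\{t:x_t=R\},\quad \tau=\inf\{t:x_t=a\},\quad \sigma_R=\tau\wedge T_R,\quad D_R=\{T_R<\tau\},\quad p_R=\mathbb P(D_R).
\]

One observation will be used many times. Suppose $R>K$ and $T_R<\infty$. The walk starts in a column $\le K$ and columns change by at most $1$ per step, so no column $\ge R$ is visited before $T_R$; moreover, no edge of $H_0$ touches such a column. Therefore:
\begin{equation}\label{eq:fresh}
\parbox{0.84\textwidth}{at time $T_R$ the only traversed edge with an endpoint in a column $\ge R$ is the horizontal edge, from column $R-1$ to column $R$, that was just crossed.}
\end{equation}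

\begin{lemma}\label{lem:io}
Almost surely, if some vertex is visited infinitely often, then every vertex is. Consequently, almost surely the walk does not stay in a finite set forever.
\end{lemma}

\begin{proof}
We use L\'evy's conditional Borel--Cantelli lemma: if $E_t\in\mathcal F_t$, then almost surely $E_t$ occurs for infinitely many $t$ on the event $\sum_t\mathbb P(E_{t+1}\mid\mathcal F_t)=\infty$. Let $v$ and $w$ be neighbors, and apply this to $E_{t+1}=\{X_t=v,\ X_{t+1}=w\}$. Each greedy departure from $v$ uses up an edge at $v$, so all but at most $\deg v$ departures from $v$ are uniform over the neighbors of $v$; for these, the conditional probability of moving to $w$ is $1/\deg v$. Hence, almost surely, if $v$ is visited infinitely often, then so is $w$. Since the graph is connected and has countably many edges, the first claim follows. If the walk stayed in a finite set, some vertex would be visited infinitely often, hence almost surely all of the infinitely many vertices would be visited, a contradiction.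
\end{proof}

Next we separate the drift created by greediness from the fair part of the motion. For a horizontal edge $e\notin H_0$ that is traversed at some time, let $\varepsilon(e)=+1$ if its first traversal is to the right and $\varepsilon(e)=-1$ if it is to the left. For vertical edges put $\varepsilon(e)=0$.

\begin{lemma}\label{lem:mart}
The process $M_t=x_t-\sum_{e\in H_t\setminus H_0}\varepsilon(e)$ is a martingale. For every $N>K$,
\begin{equation}\label{eq:stop}
\mathbb E[x_{\sigma_N}]-x_0=\mathbb E\Bigl[\,\sum_{e\in H_{\sigma_N}\setminus H_0}\varepsilon(e)\Bigr].
\end{equation}
\end{lemma}

\begin{proof}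
A greedy step is a first traversal, and its horizontal displacement is $\varepsilon$ of the edge crossed; so $M_{t+1}=M_t$. At a non-greedy step $H_{t+1}=H_t$, so $M_{t+1}-M_t=x_{t+1}-x_t$. This has conditional mean $0$, because every vertex has exactly one left and one right neighbor and the step is uniform over all neighbors. Increments of $M$ are bounded, so $M_t$ is integrable and $M$ is a martingale.

By Lemma~\ref{lem:io}, $\sigma_N<\infty$ almost surely, since otherwise the walk would stay in columns $a+1,\dots,N-1$. For $t\le\sigma_N$ we have $a\le x_t\le N$, and at most $|V(F)|(N-a)$ horizontal edges have been crossed by the walk. So $M_{t\wedge\sigma_N}$ is bounded, and optional stopping gives $\mathbb E M_{\sigma_N}=M_0=x_0$, which is \eqref{eq:stop}.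
\end{proof}

The last fact says that it is enough to show that each far column is hit, and describes the probability that it is not.

\begin{lemma}\label{lem:reduce}
\textup{(i)} As $R\to\infty$, $p_R$ decreases to $\mathbb P(\tau=\infty)$.

\textup{(ii)} If every column $n$ with $|n|>K$ is almost surely hit, then almost surely every vertex is visited infinitely often.
\end{lemma}

\begin{proof}
(i) The events $D_R$ decrease, because column $R$ is reached before column $R+1$. Since $T_R\ge R-K$, on $\bigcap_RD_R$ we have $\tau=\infty$. Conversely, $\sigma_R<\infty$ almost surely, so almost surely $\tau=\infty$ implies $T_R<\tau$ for all $R$.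

(ii) Almost surely $\inf_tx_t=-\infty$ and $\sup_tx_t=+\infty$. Removing the finitely many values $x_0,\dots,x_n$ does not change this, so after time $n$ the walk is in columns of both signs, and since columns change by at most $1$ per step it is in column $0$ at some time after $n$. As $n$ is arbitrary, column $0$ is visited infinitely often, hence so is one of its finitely many vertices. Apply Lemma~\ref{lem:io}.
\end{proof}

The reflection $(n,f)\mapsto(-n,f)$ maps a GRW to a GRW, with the reflected starting vertex and initial trace, and preserves the assumption on $K$. So to verify the hypothesis of (ii) it is enough to prove $\mathbb P(\tau=\infty)=0$ for all choices of the starting vertex and $H_0$ allowed by the theorem at hand and all $a<-K$.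

\section{The drift budget and the shortest returns}\label{sec:idea}

This section explains the proof on the ladder; the formal argument is in Sections~\ref{sec:pairing} and~\ref{sec:proof}. Let us read \eqref{eq:stop} for fixed $a$ and large $N$. Suppose that with probability $p>0$ the walk never hits column $a$. Then the left side is about $pN$. On the right side, each column $R>K$ that is reached before column $a$ contributes the signs of the two edges between columns $R-1$ and $R$. One of the two is the edge through which column $R$ is first entered; it contributes $+1$. Let $S_R$ be the contribution of the other one, which is $0$ if that edge is not traversed by time $\sigma_N$. If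
\[
\mathbb E[1+S_R\mid D_R]\le\beta<1
\]
for all $R$ in the bulk, with $\beta$ independent of $R$ and $N$, then \eqref{eq:stop} forces $pN\le\beta pN+o(N)$, so $p=0$. The threshold is sharp for this argument: if the average is exactly $1$, as on $\mathbb Z$, where there is no second edge, \eqref{eq:stop} says nothing. So it does not suffice that $S_R$ is balanced; we need a strictly negative mean.

To see where a negative mean comes from, look at the moment $T_R$ when column $R$ is first entered. Write
\[
u=X_{T_R},\qquad u^-=X_{T_R-1},
\]
and let $w,w^-$ be the other vertices of columns $R,R-1$. Put
\[
f=\{u^-,u\},\qquad g=\{w^-,w\},\qquad e=\{u,w\},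
\]
and let $r_u,r_w$ be the edges from $u,w$ to column $R+1$; see Figure~\ref{fig:local}. By \eqref{eq:fresh}, of the edges touching columns $\ge R$ only $f$ has been traversed. The sign $S_R$ is that of the first traversal of $g$. It is $-1$ if the walk returns to column $R-1$ for the first time through $g$. It can be $+1$ only if the walk first returns through $f$ and later enters $w$ from $w^-$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[very thick,->] (0.1,0)--(1.9,0);
\draw[dashed] (2,0)--(4,0) (0,1.3)--(2,1.3) (2,1.3)--(4,1.3) (2,0)--(2,1.3) (4,0)--(4,1.3);
\draw[dotted] (0,0)--(0,1.3);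
\foreach \x in {0,2,4} {\fill (\x,0) circle (1.6pt); \fill (\x,1.3) circle (1.6pt);}
\node[below] at (0,0) {$u^-$};
\node[below] at (2,0) {$u$};
\node[above] at (0,1.3) {$w^-$};
\node[above] at (2,1.3) {$w$};
\node[below] at (1,0) {$f$};
\node[above] at (1,1.3) {$g$};
\node[right] at (2,0.65) {$e$};
\node[below] at (3,0) {$r_u$};
\node[above] at (3,1.3) {$r_w$};
\node at (0,-0.75) {$R-1$};
\node at (2,-0.75) {$R$};
\node at (4,-0.75) {$R+1$};
\end{tikzpicture}
\caption{Columns $R-1,R,R+1$ of the ladder at the time $T_R$ when the walk first enters column $R$, by crossing $f$ from $u^-$ to $u$. Dashed edges are untraversed at this time; the dotted edge may or may not have been traversed. The picture shows an entrance in the bottom row.}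
\label{fig:local}
\end{figure}

\emph{The shortest return through $g$.} At time $T_R$ the untraversed edges at $u$ are $r_u$ and $e$. With probability $\frac12$ the walk goes to $w$, where $g$ and $r_w$ are untraversed, and then with probability $\frac12$ to $w^-$. So with probability $\frac14$ we have $S_R=-1$ after two steps.

\emph{A shortest return through $f$.} To return through $f$, the walk must cross a traversed edge, so it must be \emph{stuck} at $u$, that is, at $u$ with all edges at $u$ used up. A shortest way to get there is the circuit
\[
u\ \xrightarrow{\ r_u\ }\ \cdot\ \longrightarrow\ \cdot\ \xrightarrow{\ r_w\ }\ w\ \xrightarrow{\ e\ }\ u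
\]
around the square to the right of column $R$. Now the walk is at $u$ and takes a uniform step. With probability $\frac13$ it goes to $u^-$. With probability $\frac13$ it goes to $w$, where $g$ is the \emph{only} untraversed edge, so that the next step is forced: the walk goes to $w^-$ and $S_R=-1$. With probability $\frac13$ it goes right and nothing is decided.

So in this example each chance to leave through $f$, after which $S_R=+1$ is possible, is matched by an equal chance to leave through $g$ with $S_R=-1$. The next section shows that this matching is always available. The shortest return through $g$ is not needed for the matching, and it provides the surplus $\frac14$.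

\section{The pairing lemma}\label{sec:pairing}

We work on the ladder, in the setting of Section~\ref{sec:strips}, with $u,u^-,w,w^-,f,g,e,r_u,r_w$ as in Section~\ref{sec:idea}, defined on $D_R$. Fix $N$, write $\sigma=\sigma_N$, and for $K<R<N$ put, on $D_R$,
\[
S_R=\varepsilon(g)\ \text{ if } g\in H_\sigma,\qquad S_R=0\ \text{ otherwise.}
\]

\begin{lemma}\label{lem:pair}
For $K<R<N$ we have $\mathbb E[S_R\mathbf 1_{D_R}]\le-\frac14\,\mathbb P(D_R)$.
\end{lemma}

\begin{proof}
Write $T=T_R$ and $D=D_R$. The event $D\cap\{T=t\}$ belongs to $\mathcal F_t$, and on it $u,w$ are $\mathcal F_t$-measurable. Let $\rho$ be the first time $t>T$ with $x_t=R-1$ (possibly $\infty$). On $D$, during $[T,\rho)$ the walk is in columns $\ge R>a$, so $g$ is not traversed before the step into $X_\rho$. If $\rho<\infty$, this step comes from column $R$, through $f$ or through $g$. Let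
\[
A=D\cap\{\rho\le\sigma,\ X_\rho=u^-\},\qquad B=D\cap\{\rho\le\sigma,\ X_\rho=w^-\}.
\]

\emph{Step 1: reduction to $\mathbb P(B)\ge\mathbb P(A)+\frac14\mathbb P(D)$.} On $B$ the step into $X_\rho$ is the first traversal of $g$, and it is to the left, so $S_R=-1$. Next we show $D\cap\{S_R=+1\}\subset A$. Suppose the first traversal of $g$ is from $X_s=w^-$ to $X_{s+1}=w$ with $s+1\le\sigma$. Since $g$ is untraversed at time $T$ and $X_T=u$, we have $s>T$; since $x_s=R-1$, $\rho\le s<\sigma$. The step into $X_\rho$ is not through $g$, as that would be an earlier traversal of $g$. So it is through $f$, and $X_\rho=u^-$. Together,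
\[
\mathbb E[S_R\mathbf 1_D]\le\mathbb P(A)-\mathbb P(B).
\]

\emph{Step 2: the surplus.} Let $B_1=D\cap\{X_{T+1}=w,\ X_{T+2}=w^-\}$. On $D$ we have $J_T(u)=\{r_u,e\}$ by \eqref{eq:fresh}, and after a step to $w$ the untraversed edges at $w$ are $g$ and $r_w$. Conditioning on $\mathcal F_t$ on each event $D\cap\{T=t\}$ and summing over $t$ gives $\mathbb P(B_1)=\frac14\mathbb P(D)$. On $B_1$ the walk is in column $R$ at times $T$ and $T+1$, and $a<R<N$ (here $R<N$ is used), so $T+1<\sigma$. Hence $\rho=T+2\le\sigma$ and $B_1\subset B$.

\emph{Step 3: the chances to leave through $f$.} The first return to column $R-1$ can be through $f$ only when the walk is stuck at $u$. Accordingly, for $s\ge0$ let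
\[
C_s=D\cap\{T<s<\rho,\ s<\sigma,\ X_s=u,\ J_s(u)=\emptyset\}\in\mathcal F_s .
\]
On $A$ put $s=\rho-1\ge T$. Then $s<\sigma$, $X_s=u$, and the step from $s$ to $s+1$ crosses the edge $f\in H_T\subset H_s$. So this step is not greedy, that is, $J_s(u)=\emptyset$; and $s\ne T$ because $J_T(u)\ne\emptyset$. Hence $A\subset\bigcup_s(C_s\cap\{X_{s+1}=u^-\})$. Conversely, on $C_s\cap\{X_{s+1}=u^-\}$ we have $\rho=s+1\le\sigma$, so this event is contained in $A$, and for different $s$ these events are disjoint. On $C_s$ the next step is uniform over three neighbors. Therefore
\[
\mathbb P(A)=\tfrac13\sum_s\mathbb P(C_s).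
\]

\emph{Step 4: when the walk is stuck at $u$, the only untraversed edge at $w$ is $g$.} We claim $J_s(w)=\{g\}$ on $C_s$. We have $g\notin H_s$ since $s<\rho$, and $e\in H_s$ since $J_s(u)=\emptyset$. It remains to show $r_w\in H_s$. All traversals of $e$ and all visits to $w$ happen after time $T$.
\begin{itemize}
\item Suppose $e$ was first traversed from $u$ to $w$. On arrival at $w$ the edge $g$ is untraversed, so the departure from $w$ is greedy, and it takes place before time $s$ because $X_s=u\ne w$. The edge used is not $e$, which was just traversed, and not $g$, because $g\notin H_s$. So it is $r_w$.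
\item Suppose $e$ was first traversed from $w$ to $u$. Then the walk had arrived at $w$ earlier, by an edge other than $e$, and other than $g$ because $g\notin H_s$. So it arrived by $r_w$.
\end{itemize}

\emph{Step 5: the matching chances to leave through $g$.} Let
\[
B^{(s)}=C_s\cap\{X_{s+1}=w,\ X_{s+2}=w^-\}.
\]
On $C_s$, with conditional probability $\frac13$ given $\mathcal F_s$, the walk steps to $w$ along $e\in H_s$. Then $H_{s+1}=H_s$, so $J_{s+1}(w)=\{g\}$ by Step 4, and the next step is forced to $w^-$. Hence $\mathbb P(B^{(s)})=\frac13\mathbb P(C_s)$. On $B^{(s)}$ we have $s<\sigma$ and $x_{s+1}=R$ with $a<R<N$, so $s+1<\sigma$. Hence $\rho=s+2\le\sigma$ and $B^{(s)}\subset B$. The events $B^{(s)}$ are disjoint from each other, since $\rho=s+2$ on $B^{(s)}$, and disjoint from $B_1$, where $\rho=T+2$, since $s>T$ on $C_s$. Hence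
\[
\mathbb P(B)\ge\mathbb P(B_1)+\sum_s\mathbb P(B^{(s)})=\tfrac14\mathbb P(D)+\mathbb P(A).\qedhere
\]
\end{proof}

Two facts were essential. The degree is $3$, so that in Step 4 the status of three edges determines $J_s(w)$. And, apart from $f$, all edges touching columns $\ge R$ are fresh at time $T_R$; this is where finiteness of $H_0$ is used. On $A$ we made no attempt to find out how $g$ is traversed later: the bound $S_R\le1$ was enough.

\section{Proof of Theorem~\ref{thm:ladder}}\label{sec:proof}

We first insert Lemma~\ref{lem:pair} into \eqref{eq:stop}.

\begin{lemma}\label{lem:budget}
On the ladder, for every $N>K$,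
\begin{equation}\label{eq:budget}
Np_N+a(1-p_N)-x_0\ \le\ 2(K-a)+p_N+\frac34\sum_{K<R<N}p_R .
\end{equation}
\end{lemma}

\begin{proof}
Since $\sigma=\sigma_N<\infty$ almost surely, $x_\sigma$ equals $N$ on $D_N$ and $a$ otherwise, so the left side of \eqref{eq:budget} is the left side of \eqref{eq:stop}. Now consider the sum on the right side of \eqref{eq:stop}. Up to time $\sigma$ the walk is in columns $a,\dots,N$, so only horizontal edges between these columns contribute.

The $2(K-a)$ horizontal edges between columns $a$ and $K$ contribute at most $2(K-a)$. Let $K<R\le N$ and consider the two edges between columns $R-1$ and $R$; they are not in $H_0$. Off $D_R$, almost surely $\tau<T_R\le T_N$, so $\sigma=\tau$ and neither edge is traversed by time $\sigma$: the contribution is $0$. On $D_R$ with $R<N$ the contribution is $\varepsilon(f)+S_R=1+S_R$, and $\mathbb E[(1+S_R)\mathbf 1_{D_R}]\le\frac34p_R$ by Lemma~\ref{lem:pair}. If $R=N$, then on $D_N$ we have $\sigma=T_N$, and of the two edges into column $N$ only the one just crossed is traversed; the contribution is $\mathbf 1_{D_N}$, with expectation $p_N$. Summing over $R$ gives \eqref{eq:budget}.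
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ladder}]
Put $p=\mathbb P(\tau=\infty)$. By Lemma~\ref{lem:reduce}(i), $p_R\to p$. Divide \eqref{eq:budget} by $N$ and let $N\to\infty$ with $a$, $K$, $x_0$ fixed. The averages $\frac1N\sum_{K<R<N}p_R$ converge to $p$, and we obtain $p\le\frac34p$, so $p=0$. Thus every column $a<-K$ is almost surely hit. By reflection every column $n>K$ is almost surely hit, and Lemma~\ref{lem:reduce}(ii) completes the proof.
\end{proof}

\section{The hitting bound}\label{sec:rate}

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
Here $H_0=\emptyset$ and $x_0=0$, so $K=0$ is allowed; take $a=-b$. Then $p_N$ is the probability in question. Put $s_n=\sum_{R=1}^np_R$. With $n$ in place of $N$, \eqref{eq:budget} reads $np_n-b(1-p_n)\le2b+p_n+\frac34s_{n-1}$, that is,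
\[
(n+b-1)\,p_n\le3b+\tfrac34s_{n-1}=\tfrac34(s_{n-1}+4b)\qquad(n\ge2).
\]
This suggests $Q_n=s_n+4b$, which satisfies
\[
Q_n=Q_{n-1}+p_n\le Q_{n-1}\Bigl(1+\frac{3}{4(n+b-1)}\Bigr)\quad(n\ge2),\qquad Q_1=p_1+4b\le 5b .
\]
Using $1+z\le e^z$ and $\sum_{m=b+1}^{N+b-1}\frac1m\le\log\frac{N+b}{b}$ we get
\[
Q_N\le5b\exp\Bigl(\frac34\sum_{m=b+1}^{N+b-1}\frac1m\Bigr)\le5b\Bigl(\frac{N+b}{b}\Bigr)^{3/4}\le5b\Bigl(\frac{2N}{b}\Bigr)^{3/4},
\]
the last step because $b\le N$. Since $p_R$ is nonincreasing in $R$,
\[
p_N\le\frac{s_N}{N}\le\frac{Q_N}{N}\le5\cdot2^{3/4}\Bigl(\frac bN\Bigr)^{1/4}<9\Bigl(\frac bN\Bigr)^{1/4}.\qedhere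
\]
\end{proof}

\section{Strips with Eulerian cross-section}\label{sec:even}

Let $F$ be as in Theorem~\ref{thm:even}. Every vertex $(n,f)$ of $\mathbb Z\times F$ has even degree $\deg_F(f)+2$; let $\Delta$ be the maximal degree. By translation we start in column $0$. Since $H_0=\emptyset$, Section~\ref{sec:strips} applies with $K=0$.

What changes compared with the ladder is that runs of greedy steps now have rigid behavior: such a run can end only where it started. A \emph{phase} is a maximal run of consecutive greedy times $\theta,\theta+1,\dots$; it \emph{starts at} $X_\theta$.

\begin{lemma}\label{lem:phase}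
If a phase started at $v$ ends, that is, if there is a first time $t>\theta$ with $J_t(X_t)=\emptyset$, then $X_t=v$.
\end{lemma}

\begin{proof}
By induction over the phases we prove the lemma together with the statement that at the start of each phase all vertices have even degree in the graph of untraversed edges. This statement holds at time $0$, and non-greedy steps change nothing. Suppose it holds at the start of a phase that ends at time $t$. The edges crossed during the phase are distinct and form a trail from $v$ to $X_t$. If $X_t\ne v$, removing this trail makes the untraversed degree of $X_t$ odd, hence nonzero, contradicting $J_t(X_t)=\emptyset$. So $X_t=v$, the trail is closed, and all untraversed degrees are again even.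
\end{proof}

\subsection*{Burning all edges between two columns}

The parity of $k$ enters through a local trail that uses up all $k$ horizontal edges between two neighboring columns. Take $F$ to be a triangle with vertices $0,1,2$. The trail
\[
(R,0),\ (R+1,0),\ (R+1,1),\ (R,1),\ (R,2),\ (R+1,2)
\]
crosses all three horizontal edges between columns $R$ and $R+1$ and ends on the far side. If the walk does this in a phase started to the left of column $R$, then the phase cannot return to its start and so never ends. For a square with vertices $0,1,2,3$ in cyclic order the analogous trail
\[
(R,0),\ (R+1,0),\ (R+1,1),\ (R,1),\ (R,2),\ (R+1,2),\ (R+1,3),\ (R,3)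
\]
ends on the near side. Then the walk can pass to the right of column $R$ only by a non-greedy step, and this resets the starting point of the phase. The first effect gives transience, the second recurrence.

In general, for each $f_0\in V(F)$ fix an Euler circuit $f_0,f_1,\dots,f_L=f_0$ of $F$, where $L=|E(F)|$; it exists because $F$ is connected with even degrees, and it visits every vertex. Define a trail from $(R,f_0)$ in columns $R$ and $R+1$ as follows. Follow the circuit in the $F$-coordinate. If the circuit reaches $f_i$ for the first time, that is, if $f_i\notin\{f_0,\dots,f_{i-1}\}$ (in particular for $i=0$), first cross the horizontal edge between $(R,f_i)$ and $(R+1,f_i)$, from the current column to the other one. In all cases, then make the step from $f_i$ to $f_{i+1}$ in the current column. Stop right after the $k$-th horizontal crossing. All edges used are distinct, since the horizontal ones belong to distinct vertices of $F$ and the vertical ones project to distinct edges of the circuit. The length is at most $\ell=k+L$, all $k$ horizontal edges between columns $R$ and $R+1$ are used, and the trail ends in column $R$ if $k$ is even and in column $R+1$ if $k$ is odd.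

For $R\ge1$ let $G_R$ be the event that $T_R<\infty$ and that from time $T_R$ on the walk follows the trail from $X_{T_R}$ to its end. By \eqref{eq:fresh} all edges of the trail are untraversed at time $T_R$, so each step along it is greedy and has conditional probability at least $1/\Delta$. Hence
\begin{equation}\label{eq:GR}
\mathbb P(G_R\mid\mathcal F_{T_R})\ge c:=\Delta^{-\ell}>0\qquad\text{on }\{T_R<\infty\}.
\end{equation}
Since the trail stays in columns $R$ and $R+1$, whether $G_R$ occurs is determined by time $T_{R+2}$: for all $t$, $G_R\cap\{T_{R+2}\le t\}\in\mathcal F_t$.

\subsection*{Odd $k$}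

\begin{proof}[Proof of Theorem~\ref{thm:even} for odd $k$]
Let $V_n$ be the first time with $|x_t|=n$; it is almost surely finite by Lemma~\ref{lem:io}. For $n\ge1$ let $G'_n$ be the event that from time $V_n$ on the walk follows the trail from $X_{V_n}$ in columns $n,n+1$ if $x_{V_n}=n$, or the mirror-image trail in columns $-n,-n-1$ if $x_{V_n}=-n$. As above, $\mathbb P(G'_n\mid\mathcal F_{V_n})\ge c$, and $G'_n$ is determined by time $V_{n+2}$. Conditioning successively on $\mathcal F_{V_{2j}},\mathcal F_{V_{2j-2}},\dots,\mathcal F_{V_2}$ shows that the probability that none of $G'_2,G'_4,\dots,G'_{2j}$ occurs is at most $(1-c)^j$. So almost surely some $G'_n$ occurs.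

On $G'_n$, say with $x_{V_n}=n$, the step into column $n$ is a first traversal, hence greedy. It belongs to a phase started at a vertex $v$ that is visited before time $V_n$, hence lies in a column $<n$. All steps of the trail are greedy, so they belong to the same phase. At the end of the trail the walk is in column $n+1$, because $k$ is odd, and all horizontal edges between columns $n$ and $n+1$ are traversed. Greedy steps cannot cross them again, so from then on, as long as the phase lasts, the walk stays in columns $\ge n+1$. By Lemma~\ref{lem:phase} the phase can end only at $v$, which is not in these columns. So it never ends, every later step uses a new edge, and every vertex is visited only finitely often. The case $x_{V_n}=-n$ is the mirror image.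
\end{proof}

\subsection*{Even $k$}

\begin{proof}[Proof of Theorem~\ref{thm:even} for even $k$]
Fix $a<0$. The idea is that the martingale of Lemma~\ref{lem:mart} records the column in which the current phase started. For a greedy time $t$ let $y_t=x(X_\theta)$, where $\theta$ is the start of the phase containing $t$; otherwise let $y_t=x_t$. The signs $\varepsilon$ sum to $0$ over a completed phase, which is a closed trail by Lemma~\ref{lem:phase}. Over the part of the current phase before time $t$, if $t$ is greedy, they sum to $x_t-x(X_\theta)$. So $\sum_{e\in H_t}\varepsilon(e)=x_t-y_t$, that is, $y_t=M_t$. Let $N\ge4$ and $\sigma=\sigma_N$. For $t\le\sigma$ we have $a\le y_t\le N$, and $\sigma<\infty$ almost surely, so optional stopping gives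
\begin{equation}\label{eq:y}
\mathbb E[y_\sigma]=y_0=0 .
\end{equation}
On $\{\tau<T_N\}$ we only use $y_\sigma\ge a$. We show that $y_\sigma$ is of order $N$ on most of $D_N=\{T_N<\tau\}$; then \eqref{eq:y} forces $D_N$ to be unlikely.

\emph{Claim. If $T_N<\tau$ and $G_R$ occurs for some integer $R$ with $N/2\le R\le N-2$, then $y_{T_N}\ge N/2$.} At the end of the trail the walk is in column $R$, because $k$ is even; the time is before $T_N$, because the trail stays in columns $\le N-1$; and all horizontal edges between columns $R$ and $R+1$ are traversed. To reach column $N$ the walk must cross between columns $R$ and $R+1$ again. Consider the last such crossing before $T_N$. It is to the right and comes after the trail, so it is not greedy; after it the walk is in columns $\ge R+1$ up to time $T_N$. The time $T_N$ is greedy, since by \eqref{eq:fresh} only one edge at $X_{T_N}$ is traversed and the degree is at least $2$. The phase containing $T_N$ therefore starts after the crossing, in a column $\ge R+1$. Thus $y_{T_N}\ge R+1\ge N/2$, as claimed.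

Let $R_1<\dots<R_m$ be the even integers in $[N/2,N-2]$. There are at least $N/4-2$ of them. We have $D_N\subset D_{R_m}\subset\dots\subset D_{R_1}$. For $j<i$ the event $G_{R_j}$ is determined by time $T_{R_j+2}$, hence by time $T_{R_i}$ on $D_{R_i}$, since $R_j+2\le R_i$. So conditioning successively on $\mathcal F_{T_{R_m}},\dots,\mathcal F_{T_{R_1}}$ and using \eqref{eq:GR} we obtain
\[
\mathbb P(D_N\text{ and none of }G_{R_1},\dots,G_{R_m})\le(1-c)^m\le(1-c)^{N/4-2}.
\]
By the claim and since $a<0$, we have $y_\sigma\ge\frac N2\ge a+\frac N2$ on the part of $D_N$ where some $G_{R_i}$ occurs; and $y_\sigma\ge a$ always. By \eqref{eq:y},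
\[
0\ge a+\frac N2\bigl(\mathbb P(D_N)-(1-c)^{N/4-2}\bigr).
\]
Because $\sigma<\infty$ almost surely, $\mathbb P(\tau=\infty)\le\mathbb P(D_N)$, and so
\[
\mathbb P(\tau=\infty)\le\frac{2|a|}{N}+(1-c)^{N/4-2}\longrightarrow0\qquad(N\to\infty).
\]
So every column $a<0$ is almost surely hit, and by reflection so is every column $n>0$. Lemma~\ref{lem:reduce}(ii) shows that almost surely every vertex is visited infinitely often.
\end{proof}

\begin{thebibliography}{1}
\bibitem{GRW} \emph{Greedy Random Walk}, \texttt{https://github.com/igorshi/GRW}.
\end{thebibliography}

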